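# Moving the pole of the pluricomplex Green function to the boundary of a hyperconvex domain

Throughout, $\mathbb D$ is the open unit disc in $\mathbb C$, $|\cdot|$ is the Euclidean norm in $\mathbb C^n$, and "psh" means plurisubharmonic: upper semicontinuous with values in $[-\infty,\infty)$, not identically $-\infty$, and subharmonic or $\equiv-\infty$ on each complex line. Recall that being psh is a local property, that $\max(u,v)$ and $u+v$ are psh if $u,v$ are, that $\log|p|$ is psh for $p\not\equiv0$ holomorphic, and that a psh function composed with a holomorphic map is psh or $\equiv-\infty$ (on connected sources). In one variable, a function that is subharmonic off a finite set and bounded above near that set extends subharmonically across it.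

## 1. Boundary points where a holomorphic function peaks

**Definition (Green function).** Let $D\subset\mathbb C^n$ be a bounded domain and $w\in D$. A *competitor* for the pole $w$ is a psh function $u<0$ on $D$ such that $u(\zeta)-\log|\zeta-w|$ is bounded above near $w$. Put
$$g(z,w)=g_D(z,w)=\sup\{u(z):u\text{ is a competitor for the pole }w\}\le 0 .$$

For the unit ball and $w=0$ one has $g(z,0)=\log|z|$. Indeed $\log|\zeta|$ is a competitor. Conversely, let $u$ be a competitor and $z\ne0$. The function $u(\zeta z/|z|)-\log|\zeta|$ is bounded above near $\zeta=0$, extends subharmonically to $\mathbb D$ (or is $\equiv-\infty$), and has boundary $\limsup\le0$; hence it is $\le0$, and $\zeta=|z|$ gives $u(z)\le\log|z|$.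

Here is what we want to know. Fix $z\in D$ and let the pole $w$ run to a boundary point $w_0$. Does $g(z,w)$ tend to $0$? There is a case where one line settles it.

**Proposition 1.** Let $D\subset\mathbb C^n$ be a bounded domain, $w_0\in\partial D$, and suppose there is a holomorphic $F:D\to\mathbb D$ with $|F(w)|\to1$ as $w\to w_0$. Then $g(z,w)\to0$ as $w\to w_0$, for every $z\in D$.

*Proof.* Consider
$$u(\zeta)=\log\left|\frac{F(\zeta)-F(w)}{1-\overline{F(w)}F(\zeta)}\right| .$$
The hypothesis forces $F$ to be nonconstant, so $u$ is psh. It is negative because Möbius maps preserve $\mathbb D$. Since $|F(\zeta)-F(w)|\le C|\zeta-w|$ near $w$ and the denominator is at least $1-|F(w)|>0$ in modulus, $u$ is a competitor. So $0\ge g(z,w)\ge u(z)$. Finally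
$$1-e^{2u(z)}=\frac{(1-|F(z)|^2)(1-|F(w)|^2)}{|1-\overline{F(w)}F(z)|^2}\le\frac{(1-|F(z)|^2)(1-|F(w)|^2)}{(1-|F(z)|)^2}\longrightarrow0 ,$$
because $F(z)\in\mathbb D$ is fixed and $|F(w)|\to1$. $\square$

This covers every bounded convex domain, in particular balls and polydiscs: a supporting hyperplane at $w_0$ gives a complex linear $\ell$ with $\operatorname{Re}\ell(\zeta-w_0)<0$ on $D$, and $F(\zeta)=e^{\ell(\zeta-w_0)}$ works.

What changes in general? The natural hypothesis for a positive answer supplies only a psh function, not a holomorphic one.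

**Definition (hyperconvex).** A bounded domain $D\subset\mathbb C^n$ is *hyperconvex* if it has a continuous psh exhaustion $\rho:D\to(-\infty,0)$, that is, $\{\rho<c\}\Subset D$ for every $c<0$.

Then $\rho(z)\to0$ as $z\to\partial D$. The ball is hyperconvex with $\rho=|z|^2-1$. The punctured disc $\mathbb D\setminus\{0\}$ is not: a negative subharmonic $\rho$ on it extends subharmonically across $0$, and if $\rho\to0$ at $0$ and at $|z|=1$, then the extension is $\le0$ on $\mathbb D$ and takes the value $\limsup_{z\to0}\rho(z)=0$ at $0$, so it is $\equiv0$ by the maximum principle. For the same reason the Hartogs triangle $\{|z_1|<|z_2|<1\}$ is not hyperconvex: restrict $\rho$ to the punctured disc $\{z_1=0\}$. More generally, a hyperconvex domain contains no punctured disc in a complex line whose puncture is a boundary point: near the puncture $\rho$ would extend with the value $0$ there and $\rho\le 0$ around it, so $\rho\equiv0$.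

In dimension one $g$ is the classical Green function, which is symmetric, so $g(z,w)=g(w,z)$ and moving the pole is the same as moving the point. For $n\ge2$ symmetry fails in general. The collection *Complex Analysis and Geometry*, from which the problem is taken, describes it as unknown whether $\lim_{w\to w_0}g(z,w)=0$ for every boundary point of an arbitrary bounded hyperconvex domain. We shall see that the answer is no for every $n\ge2$.

## 2. A barrier for a fixed pole, and its cost when the pole moves

The sensible first attempt is to build competitors from $\rho$. For a fixed pole this works.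

**Proposition 2.** If $D$ is bounded hyperconvex and $w\in D$ is fixed, then $g(z,w)\to0$ as $z\to\partial D$.

*Proof.* Let $R_w=\sup_{\zeta\in D}|\zeta-w|$, and choose $r>0$ with $\{|\zeta-w|\le r\}\subset D$. Choose $A>0$ so large that $A\rho<\log(r/R_w)$ on the sphere $|\zeta-w|=r$. Define
$$u=\log\frac{|\zeta-w|}{R_w}\ \text{ for }|\zeta-w|\le r,\qquad u=\max\Big(\log\frac{|\zeta-w|}{R_w},A\rho\Big)\ \text{ for }|\zeta-w|\ge r .$$
Near the sphere both formulas give the logarithm, so $u$ is psh. It is negative (the supremum $R_w$ is not attained because $D$ is open), and it is a competitor. Thus $0\ge g(z,w)\ge A\rho(z)$ for $|z-w|\ge r$, and $\rho(z)\to0$. $\square$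

Now let $w\to w_0\in\partial D$. The requirement on $A$ is $A|\rho|>\log(R_w/r)$ on the whole sphere. By the maximum principle $\max_{|\zeta-w|=r}\rho\ge\rho(w)$, so $A>\log(R_w/r)/|\rho(w)|$. As $w\to w_0$ we have $r<\operatorname{dist}(w,\partial D)\to0$ and $\rho(w)\to0$, so $A\to\infty$, and the bound $g(z,w)\ge A\rho(z)$ degenerates to $-\infty$ at a fixed $z$. In Proposition 1 the logarithmic pole came for free from $F-F(w)$. Here the pole has to be glued in, and the price is governed by the size of $\rho$ at the pole.

What survives is the trivial competitor, and the second theorem below says that in general nothing better survives.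

**Theorem 1.** Let $n\ge2$ and $c>0$. There are a bounded hyperconvex domain $D\subset\mathbb C^n$, $w_0\in\partial D$, $z^0\in D$ and $w_m\in D$, $w_m\to w_0$, with $\limsup_m g(z^0,w_m)\le-c$.

**Theorem 2.** For any bounded domain $D\subset\mathbb C^n$, $w_0\in\partial D$, $z\in D$, put $R=\sup_{\zeta\in D}|\zeta-w_0|$. Then
$$\liminf_{w\to w_0}g(z,w)\ge\log\frac{|z-w_0|}{R}.\tag{1}$$
This universal bound is best possible among hyperconvex domains, for every $n\ge2$: for all $c,\varepsilon>0$ the objects in Theorem 1 can be chosen so that in addition $\log\frac{|z^0-w_0|}{R}\ge-c-\varepsilon$, hence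
$$\limsup_m g(z^0,w_m)\le-c\le\log\frac{|z^0-w_0|}{R}+\varepsilon .$$

*Proof of (1).* The function $\log(|\zeta-w|/R_w)$ is a competitor, so $g(z,w)\ge\log(|z-w|/R_w)$. Now $|R_w-R|\le|w-w_0|$ and $z\ne w_0$; let $w\to w_0$. $\square$

The rest of the lecture proves Theorem 1 and the sharpness in Theorem 2, first for $n=2$.

## 3. Analytic discs that return to the pole

Upper bounds on $g$ come from analytic discs.

**Lemma 1.** Let $f:\mathbb D\to D$ be holomorphic with $f(0)=z$, and let $\zeta_k\in\mathbb D\setminus\{0\}$, $k\in F$, be finitely many distinct points with $f(\zeta_k)=w$. Then $g(z,w)\le\sum_{k\in F}\log|\zeta_k|$.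

*Proof.* Let $u$ be a competitor. If $u\circ f\equiv-\infty$, then $u(z)=-\infty$ and there is nothing to show. Otherwise $u\circ f$ is subharmonic and negative, and near $\zeta_k$
$$u(f(\zeta))\le\log|f(\zeta)-w|+C\le\log|\zeta-\zeta_k|+C_k .$$
So $v=u\circ f-\sum_{k\in F}\log\left|\frac{\zeta-\zeta_k}{1-\bar\zeta_k\zeta}\right|$ is subharmonic off the $\zeta_k$ and bounded above near them; extend it. As $|\zeta|\to1$ the sum tends to $0$, so $\limsup v\le0$ at the circle and $v\le0$. Since $0$ is none of the $\zeta_k$, evaluating at $0$ gives $u(z)\le\sum_{k\in F}\log|\zeta_k|$. $\square$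

To violate the desired limit we need $\sum\log|\zeta_k|$ to stay away from $0$ while $w\to w_0$. A bounded number of passages cannot do this.

**Proposition 3.** Let $D$ be bounded hyperconvex, $z\in D$, $w_m\to w_0\in\partial D$, and let $f_m:\mathbb D\to D$ be holomorphic with $f_m(0)=z$, $f_m(\zeta_m)=w_m$. Then $|\zeta_m|\to1$.

*Proof.* If not, pass to a subsequence with $\zeta_m\to\zeta_*\in\mathbb D$ and, by Montel, $f_m\to f:\mathbb D\to\overline D$ locally uniformly. Extend $\rho$ by $0$ to $\partial D$; the extension is continuous on the compact set $\overline D$. So $\rho\circ f_m\to\rho\circ f$ locally uniformly, and $\rho\circ f$ is subharmonic and $\le0$. But $\rho(f(\zeta_*))=\rho(w_0)=0$, so $\rho\circ f\equiv0$, contradicting $\rho(f(0))=\rho(z)<0$. $\square$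

So a disc must pass through $w$ very many times, at parameters close to the circle. A one-dimensional domain shows how this happens. In $\mathbb D\setminus\{0\}$ competitors extend across the puncture, so the Green function is that of $\mathbb D$, and $g(z,\kappa)=\log\left|\frac{z-\kappa}{1-\kappa z}\right|\to\log|z|\ne0$ as $\kappa\downarrow0$. The discs responsible are given by the covering map
$$B(\zeta)=\exp\Big(-c\,\frac{1+\zeta}{1-\zeta}\Big)=e^c\exp\Big(-\frac{2c}{1-\zeta}\Big),\qquad \zeta\in\mathbb C\setminus\{1\},$$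
with $B(0)=e^{-c}$. It never takes the value $0$, but takes each value $\kappa\in(0,1)$ infinitely often, at points accumulating at $\zeta=1$. Since $\operatorname{Re}\frac{1+\zeta}{1-\zeta}=\frac{1-|\zeta|^2}{|1-\zeta|^2}$,
$$|B|\le1\ \text{ on }\overline{\mathbb D}\setminus\{1\},\qquad |B|>1\ \text{ for }|\zeta|>1.\tag{2}$$

The punctured disc is not hyperconvex, and by Section 1 it may not lie in a line inside $D$ with its puncture on $\partial D$. The plan is to use the second dimension to unwrap it. We send $\zeta$ in a direction that depends on $\zeta$, so that the infinitely many sheets are separated except at the one point $w_\kappa$, and we arrange that the discs converge uniformly, as $\kappa\to0$, to a closed disc that has $w_0$ only as a *boundary* point.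

## 4. The family $f_\kappa$

Fix $c>0$ and $\delta\in(0,1)$. Let $h$ be a function, to be chosen in Section 6, with
$$h\in C(\overline{\mathbb D})\text{ holomorphic in }\mathbb D,\quad h(0)=1,\quad |h|\le2,\quad |h|<1+\delta,\quad h^{-1}(0)=\{1\}.\tag{3}$$
For $0\le\kappa<1$ let $w_\kappa=\kappa(1,1)$ and
$$f_\kappa(\zeta)=w_\kappa+(B(\zeta)-\kappa)\,h(\zeta)\,(1-\zeta,\,1),\quad f_\kappa(1)=w_\kappa,\qquad X_\kappa=f_\kappa(\overline{\mathbb D}),\quad X=X_0 .$$
The factor $(1-\zeta,1)$ separates the sheets: the ratio of the coordinates of $f_\kappa-w_\kappa$ is $1-\zeta$, so it recovers $\zeta$. The factor $h$ makes $f_\kappa$ continuous at $1$, since $B$ oscillates there with $|B|=1$ along the circle, whereas $|B-\kappa|\le2$ and $h(1)=0$. So $f_\kappa$ is continuous on $\overline{\mathbb D}$ and holomorphic in $\mathbb D$. We record four facts.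

1. $f_\kappa\to f_0$ uniformly on $\overline{\mathbb D}$ as $\kappa\to0$, because $f_\kappa-f_0=\kappa(1,1)-\kappa h\,(1-\zeta,1)$. Also $f_\kappa(0)=\kappa(1,1)+(e^{-c}-\kappa)(1,1)=e^{-c}(1,1)=:z^0$ for all $\kappa$.

2. $f_0(1)=0$, and the second coordinate $B h$ of $f_0$ is nonzero on $\overline{\mathbb D}\setminus\{1\}$.

3. $0\notin X_\kappa$ if $\kappa>0$. At $\zeta=1$ the value is $w_\kappa\ne0$. If $f_\kappa(\zeta)=0$ with $\zeta\ne1$, subtracting the coordinates gives $(B-\kappa)h\,\zeta=0$. If $(B-\kappa)h=0$, the value is $w_\kappa\ne0$; if $\zeta=0$, the value is $z^0\ne0$. Both are impossible.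

4. Write $Z=z-w_\kappa$. On $X_\kappa$, for $\zeta\ne1$, we have $Z_1=(1-\zeta)Z_2$, so $Z_1=0$ if and only if $Z_2=0$; thus $X_\kappa\cap\{Z_1Z_2=0\}=\{w_\kappa\}$. Conversely, if $Z_1Z_2\ne0$ at a point $q$, put $\zeta_q=1-Z_1/Z_2\ne1$. If $|\zeta_q|\le1$ and $Z_2=(B(\zeta_q)-\kappa)h(\zeta_q)$, then $q=f_\kappa(\zeta_q)\in X_\kappa$.

Any domain containing these discs has the behavior we are after.

**Lemma 2.** Let $0<\kappa<e^{-c}$ and let $D\subset\mathbb C^2$ be a bounded domain containing $X_\kappa$. Then
$$g_D(z^0,w_\kappa)\le-\frac{ac}{a+c},\qquad a=\log\frac1\kappa .$$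

*Proof.* The passages are the solutions of $B=\kappa$. For $k\in\mathbb Z$ put $x_k=(a+2\pi ik)/c$ and $\zeta_k=\frac{x_k-1}{x_k+1}$. Since $\operatorname{Re}x_k=a/c>1$, the $\zeta_k$ are distinct points of $\mathbb D\setminus\{0\}$. As $\frac{1+\zeta_k}{1-\zeta_k}=x_k$, we get $B(\zeta_k)=e^{-a-2\pi ik}=\kappa$ and $f_\kappa(\zeta_k)=w_\kappa$. By Lemma 1, $g(z^0,w_\kappa)\le\sum_{k\in F}\log|\zeta_k|$ for every finite $F\subset\mathbb Z$. Now $|\zeta_k|^2=1-\frac{4\operatorname{Re}x_k}{|x_k+1|^2}$, and $\frac12\log(1-t)\le-\frac t2$, so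
$$\log|\zeta_k|\le-\frac{2\operatorname{Re}x_k}{|x_k+1|^2}=-\frac{2ac}{(a+c)^2+4\pi^2k^2}.$$
Let $F\uparrow\mathbb Z$. The classical expansion $\sum_{k\in\mathbb Z}\frac1{k^2+y^2}=\frac\pi y\coth\pi y$ with $y=\beta/2\pi$ reads $\sum_k\frac1{\beta^2+4\pi^2k^2}=\frac1{2\beta}\coth\frac\beta2\ge\frac1{2\beta}$. With $\beta=a+c$ this gives the claim. $\square$

As $\kappa\to0$ we have $a\to\infty$ and the bound tends to $-c$. So everything reduces to one task: find a bounded hyperconvex $D\subset\mathbb C^2$ that contains $X_{\kappa_m}$ for some $\kappa_m\to0$ but does not contain $0$. For this task the choice of $h$ matters. Up to now, apart from the bound $1+\delta$, even $h=1-\zeta$ would have served.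

## 5. Polynomial hulls and gluing

The domain will be an increasing union of compact sets $L_1\subset L_2\subset\cdots$. At each stage we add a new disc $X_{\kappa}$ to a given set and thicken. To keep control by psh functions on all of $\mathbb C^2$ we need polynomial convexity.

**Definition (polynomial hull).** For a compact $K\subset\mathbb C^2$, $\widehat K=\{q:|p(q)|\le\max_K|p|\text{ for all polynomials }p\}$. $K$ is *polynomially convex* if $\widehat K=K$. The empty set counts as polynomially convex.

For $K=\{(\zeta,0):|\zeta|=1\}$ the hull is $\overline{\mathbb D}\times\{0\}$: the maximum principle gives one inclusion, and the polynomials $z_1$ and $z_2$ (the latter vanishes on $K$) give the other. A compact set in a complex line is polynomially convex exactly when its complement in the line is connected, by the maximum principle and Runge's theorem.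

**Fact (P)** (Hörmander, *An Introduction to Complex Analysis in Several Variables*, Thm 4.3.4). $\widehat K$ equals the hull of $K$ with respect to all psh functions on $\mathbb C^2$. So $q\in\widehat K$ implies $u(q)\le\sup_Ku$ for every psh $u$ on $\mathbb C^2$. In particular, if $\sigma$ is continuous psh on $\mathbb C^2$ and $\{\sigma\le a\}$ is compact, then it is polynomially convex.

**Lemma 3.** Let $A\subset\mathbb C^2$ be a nonempty polynomially convex compact set and $G\supset A$ open.

(a) There are a bounded open $U'$ with $A\subset U'\subset\overline{U'}\subset G$ and a continuous psh $\theta$ on $\mathbb C^2$ with $\theta\le-1$ on $A$, $\theta\ge1$ off $U'$, and $\theta\to\infty$ at infinity. Hence $\{\theta\le0\}$ is a polynomially convex compact neighborhood of $A$ contained in $G$.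

(b) If $u$ is continuous psh on $G$, there is a continuous psh $\tilde u$ on $\mathbb C^2$ with $\tilde u=u$ near $A$, $\tilde u>0$ off $G$, and $\tilde u\to\infty$ at infinity.

*Proof.* (a) Choose any bounded open $U'$ with $A\subset U'\subset\overline{U'}\subset G$, and $R$ with $A\subset\{|z|\le R/2\}$, $U'\subset\{|z|<R\}$. For each $q\in\{|z|\le R\}\setminus U'$ there is a polynomial with $|p(q)|>\max_A|p|$; after scaling and taking a high power, $\max_A|p|<1$ and $|p(q)|>3$. The second inequality holds near $q$, so by compactness finitely many $p_i$ satisfy $\max_i|p_i|>3$ on $\{|z|\le R\}\setminus U'$. Put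
$$\theta=\max\Big\{|p_1|-2,\dots,|p_N|-2,\ \frac{8|z|^2}{R^2}-3\Big\}.$$
On $A$ every entry is at most $-1$. Off $U'$ we have $\theta\ge1$: for $|z|\le R$ by the $p_i$, and for $|z|>R$ by the last entry, which exceeds $5$. So $\{\theta\le0\}$ is compact, contained in $U'\subset G$, a neighborhood of $A$ by continuity, and polynomially convex by (P).

(b) With $U',\theta$ from (a) and $C>1+\sup_{\overline{U'}}|u|$ put $\tilde u=\max(u,C\theta)$ on $U'$ and $\tilde u=C\theta$ off $U'$. On $\partial U'$ we have $C\theta\ge C>u$, hence $C\theta>u$ nearby, so the two definitions fit together. On $A$ we have $C\theta\le-C<u$, hence $\tilde u=u$ near $A$. Off $U'\supset A$, in particular off $G$, $\tilde u=C\theta\ge C>0$. $\square$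

**A disc that spoils convexity.** We shall need: *if $L$ is polynomially convex, then so is $L\cup X_\kappa$*, for every $L$, because we have no control over the position of $L$ relative to the disc. For a flat disc this is false. Take $\overline{\mathbb D}\times\{0\}$ and
$$L=\{(\zeta,0):|\zeta-(1+i)|=1,\ |\zeta|\ge1\}.$$
$L$ is a closed arc in the line from $1$ to $i$, so it is polynomially convex; but $L\cup(\overline{\mathbb D}\times\{0\})$ encloses the region $\{|\zeta-(1+i)|<1,\ |\zeta|>1\}$, which therefore belongs to the hull. The trouble is that the flat disc continues past its boundary circle, and $L$ sits on the continuation. This is the danger that $h$ has to exclude.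

## 6. A gap series whose partial sums explode outside the disc

We want $h$ to be approximated on $\overline{\mathbb D}$ by polynomials $H_k$ of degree $n_k$ with error much smaller than any $e^{-Cn_k}$, while $H_k\to\infty$ at every point outside $\overline{\mathbb D}$. Long gaps and small coefficients do this.

**Construction.** Choose $\alpha\in(0,1)$ with $2^\alpha<1+\delta/2$. The binomial series gives $(1-\zeta)^\alpha=1-\sum_{j\ge1}\alpha_j\zeta^j$ with $\alpha_j=\alpha(1-\alpha)(2-\alpha)\cdots(j-1-\alpha)/j!>0$; letting $\zeta\uparrow1$ and using monotone convergence, $\sum\alpha_j=1$, so the series converges absolutely and represents $(1-\zeta)^\alpha$ on $\overline{\mathbb D}$. Choose $J\ge1$ with $\omega:=\sum_{j>J}\alpha_j<\delta/4$. For $j\le J$ put $n_j=j$, $a_j=\alpha_j$. For $j>J$ put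
$$n_j=j^2n_{j-1},\qquad a_j=\Omega e^{-jn_{j-1}},$$
with $\Omega>0$ such that $\sum_{j>J}a_j=\omega$. Let
$$h(\zeta)=1-\sum_{j\ge1}a_j\zeta^{n_j},\qquad H_k(\zeta)=1-\sum_{j\le k}a_j\zeta^{n_j}.$$

**Verification of (3).** We have $a_j>0$, $\sum a_j=1$, $n_1=1$. So $h$ is continuous on $\overline{\mathbb D}$, holomorphic in $\mathbb D$, $h(0)=1$, $|h|\le2$, $h(1)=0$. If $h(\zeta)=0$ with $|\zeta|\le1$, then $\sum a_j\operatorname{Re}\zeta^{n_j}=1=\sum a_j$ forces $\operatorname{Re}\zeta^{n_j}=1$ for all $j$, and $n_1=1$ gives $\zeta=1$. Comparing with $(1-\zeta)^\alpha$ gives $|h|\le|1-\zeta|^\alpha+\sum_{j>J}(\alpha_j+a_j)\le2^\alpha+2\omega<1+\delta$.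

**(H2)** $\frac1{n_k}\log\sup_{\overline{\mathbb D}}|h-H_k|\to-\infty$. For $j>J$ (so $j\ge2$),
$$\frac{a_{j+1}}{a_j}=e^{-(j+1)n_j+jn_{j-1}}=e^{-(j^3+j^2-j)n_{j-1}}\le\tfrac12 .$$
Hence for $k\ge J$, $\sup|h-H_k|\le\sum_{j>k}a_j\le2a_{k+1}=2\Omega e^{-(k+1)n_k}$, and $\frac1{n_k}\log$ of this is $\frac{\log2\Omega}{n_k}-(k+1)$.

**(H3)** $|H_k(\zeta)|\to\infty$ if $|\zeta|=\varrho>1$. For $k>J$, since $\sum a_j=1$,
$$|H_k(\zeta)|\ge a_k\varrho^{n_k}-\varrho^{n_{k-1}}-1=\varrho^{n_{k-1}}\big(a_k\varrho^{n_k-n_{k-1}}-1\big)-1,$$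
and $\log(a_k\varrho^{n_k-n_{k-1}})=\log\Omega-kn_{k-1}+(k^2-1)n_{k-1}\log\varrho\to\infty$.

From now on $f_\kappa$ and $X_\kappa$ are formed with this $h$.

## 7. Adding a disc preserves polynomial convexity

**Lemma 4.** If $L\subset\mathbb C^2$ is compact and polynomially convex and $0\le\kappa<1$, then $K:=L\cup X_\kappa$ is polynomially convex.

By fact 4 of Section 4, away from the two lines $\{Z_1Z_2=0\}$ the disc is the graph $Z_2=(B(\zeta)-\kappa)h(\zeta)$ over the slope variable $\zeta=1-Z_1/Z_2$. Replace $B$ by a Taylor polynomial and $h$ by $H_k$, and clear denominators. The result is a polynomial that is super-exponentially small on $X_\kappa$ and not small at any other point off the two lines. This settles all points off the lines; on the lines, a peak-function argument finishes.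

*Proof.* Use $Z=z-w_\kappa$ as coordinates. Let $\ell_i=\{Z_i=0\}$ and $A=\widehat K$.

**Step 1.** This step shows $A\subset K\cup\ell_1\cup\ell_2$. Let $q\notin K$ with $Z_1(q)Z_2(q)\ne0$; we construct a psh $\Theta$ on $\mathbb C^2$ with $\Theta\le-1$ on $K$ and $\Theta(q)>0$. Choose $R\ge1$ with $K\cup\{q\}\subset\{|Z|\le R\}$. With $n=n_k$ and $T_n(y)=\sum_{j\le n}y^j/j!$ let
$$p_k(Z)=Z_1^nZ_2^n\Big\{Z_2-\big[e^cT_n(-2cZ_2/Z_1)-\kappa\big]\,H_k(1-Z_1/Z_2)\Big\}.\tag{4}$$

*Upper bound.* Since $T_n$ and $H_k$ have degree $n$, both $Z_1^nT_n(-2cZ_2/Z_1)$ and $Z_2^nH_k(1-Z_1/Z_2)$ are homogeneous polynomials of degree $n$, and $p_k$ is a polynomial. On $|Z|\le R$ the first is at most $\sum_{j\le n}\frac{(2c)^j}{j!}R^n\le e^{2c}R^n$ in modulus, the second at most $R^n+\sum_ja_jR^{n-n_j}(2R)^{n_j}\le2(2R)^n$. So there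
$$|p_k|\le R^{2n+1}+(e^{3c}+1)R^n\cdot2(2R)^n\le\big(R^3+4(e^{3c}+1)R^2\big)^n .$$
Hence there is $C_1$ with $u_k:=\frac1{n_k}\log|p_k|-C_1\le0$ on $\{|Z|\le R\}$ for all $k$.

*(i) For each $r>0$, $u_k\to-\infty$ uniformly on $f_\kappa(\{\zeta\in\overline{\mathbb D}:|1-\zeta|\ge r\})$.* At points of this set with $Z=0$ we have $p_k=0$. At the others $Z_2/Z_1=1/(1-\zeta)$ and $Z_2=(B-\kappa)h$, so with $T_n=T_n(-2c/(1-\zeta))$ the brace in (4) equals
$$(B-\kappa)h-(e^cT_n-\kappa)H_k=(B-e^cT_n)h+(e^cT_n-\kappa)(h-H_k).$$
Since $B=e^c\exp(-2c/(1-\zeta))$, the Taylor remainder bounds its modulus by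
$$2e^c\,\frac{(2c/r)^{n+1}}{(n+1)!}\,e^{2c/r}+\big(e^{c+2c/r}+1\big)\sup_{\overline{\mathbb D}}|h-H_k| .$$
By the growth of the factorial and (H2), $\frac1n\log$ of this tends to $-\infty$. The prefactor contributes only $\log|Z_1Z_2|\le2\log R$.

*(ii) There are $C_q>0$ and $k_0$ with $u_k(q)\ge-C_q$ for $k\ge k_0$ (in particular $p_k\not\equiv0$, so $u_k$ is psh).* We have $u_k(q)=\log|Z_1Z_2|+\frac1{n_k}\log|\{\cdot\}|-C_1$, where $\{\cdot\}$ is the brace at $q$. If $|\zeta_q|\le1$, then $T_n(-2c/(1-\zeta_q))\to\exp(-2c/(1-\zeta_q))$ and $H_k(\zeta_q)\to h(\zeta_q)$, so $\{\cdot\}\to Z_2-(B(\zeta_q)-\kappa)h(\zeta_q)$, which is nonzero by fact 4 because $q\notin X_\kappa$. If $|\zeta_q|>1$, then $e^cT_n-\kappa\to B(\zeta_q)-\kappa\ne0$, because $|B(\zeta_q)|>1>\kappa$ by (2), and $H_k(\zeta_q)\to\infty$ by (H3), so $|\{\cdot\}|\to\infty$. In both cases $\frac1{n_k}\log|\{\cdot\}|$ is bounded below for large $k$. This is where the obstruction of Section 5 disappears: points on a would-be continuation of the disc have $|\zeta_q|>1$ and are detected by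 (H3).

*Assembling $\Theta$.* Since $q\notin L=\widehat L$ there is a continuous psh $\theta$ on $\mathbb C^2$ with $\theta\le-1$ on $L$ and $\theta(q)\ge1$: take $|p|-2$ with a polynomial such that $\max_L|p|<1$, $|p(q)|>3$, or $\theta\equiv1$ if $L=\emptyset$. Let $C_2=\max(0,\max_{X_\kappa}\theta)$. Choose successively

* $\delta_1>0$ with $\delta_1\log(R/|Z_2(q)|)\le\frac14$;
* $r>0$ with $C_2+\delta_1\log(|Z_2|/R)\le-1$ on $f_\kappa(\{\zeta\in\overline{\mathbb D}:|1-\zeta|<r\})$, possible because $|Z_2|\le2|h(\zeta)|\to0$ as $\zeta\to1$;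
* $\delta_2=1/(4C_q)$;
* by (i), $k\ge k_0$ with $C_2+\delta_2u_k\le-1$ on $f_\kappa(\{\zeta\in\overline{\mathbb D}:|1-\zeta|\ge r\})$.

Put $\Theta=\theta+\delta_1\log(|Z_2|/R)+\delta_2u_k$, which is psh on $\mathbb C^2$. On $K$ the last two terms are $\le0$. So $\Theta\le\theta\le-1$ on $L$, and on the two parts of $X_\kappa$ the second and fourth choices give $\Theta\le-1$. Finally $\Theta(q)\ge1-\frac14-\frac14=\frac12$. By (P), $q\notin A$.

**Step 2.** This step rules out extra points on the lines, so that $A=K$. Suppose $q\in A\setminus K$. By Step 1, $q$ lies on some $\ell\in\{\ell_1,\ell_2\}$, and on only one, because $\ell_1\cap\ell_2=\{w_\kappa\}\subset K$. Let $\xi$ be $Z_2$ if $\ell=\ell_1$ and $Z_1$ if $\ell=\ell_2$; it identifies $\ell$ with $\mathbb C$. Put $T=A\cap\ell$ and $T_K=K\cap\ell=(L\cap\ell)\cup\{w_\kappa\}$, using fact 4.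

*A boundary point of $T$ off $K$.* The set $\ell\setminus L$ is connected, since a bounded component would lie in $\widehat L=L$ by the maximum principle. Removing one point keeps a connected plane open set connected, so $\ell\setminus T_K$ is connected; it is also unbounded. It contains $q\in T$ and is not contained in the compact set $T$. If no point of $\ell\setminus T_K$ were a boundary point of $T$ relative to $\ell$, then $T\setminus T_K$ would be open and closed in $\ell\setminus T_K$, which is impossible. So there is such a point $q'\in\ell\setminus T_K$.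

*A peak function.* Let $0<2\eta<\operatorname{dist}(q',T_K)$. Take $q''\in\ell\setminus T$ with $|q''-q'|<\eta$, let $q^*$ be a point of $T$ nearest to $q''$, and let $q'''$ be the midpoint of $q''$ and $q^*$. Then $|q^*-q''|\le|q'-q''|<\eta$, so $|q^*-q'|<2\eta$ and $q^*\notin T_K$. The closed disc in $\ell$ about $q'''$ of radius $|q'''-q^*|$ lies, except for the point $q^*$, in the open disc about $q''$ of radius $|q''-q^*|$, which misses $T$. So it meets $T$ only at $q^*$, and
$$F=\frac{\xi(q^*)-\xi(q''')}{\xi-\xi(q''')}$$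
satisfies $F(q^*)=1$ and $|F|<1$ on $T\setminus\{q^*\}$.

*Localizing and gluing.* The point $q^*$ is not in $K$, not on the other line, and $\xi(q^*)\ne\xi(q''')$. Let $V$ be a small ball about $q^*$ with $\overline V$ disjoint from $K$, from the other line and from $\{\xi=\xi(q''')\}$. By Step 1, $A\cap\overline V=T\cap\overline V$, so by compactness there is $\delta_3>0$ with $\log|F|\le-2\delta_3$ on $A\cap\partial V$. The open set $N'=\{\xi\ne\xi(q'''),\ \log|F|<-\delta_3\}$ contains $A\cap\partial V$. Define
$$u=\max(\log|F|+\delta_3,0)\ \text{ on }V,\qquad u=0\ \text{ on }(\mathbb C^2\setminus\overline V)\cup N' .$$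
On $V\cap N'$ the first formula also gives $0$, so $u$ is well defined, continuous and psh on the open set $G=V\cup(\mathbb C^2\setminus\overline V)\cup N'\supset A$. Now $A$ is polynomially convex, being a hull, so Lemma 3(b) gives a psh $\tilde u$ on $\mathbb C^2$ with $\tilde u=u$ on $A$. Since $K\cap\overline V=\emptyset$, $\tilde u=0$ on $K$. But $\tilde u(q^*)=\delta_3>0$ and $q^*\in\widehat K$, which contradicts (P). $\square$

## 8. Barriers that are flat on $L$ and almost zero at the origin

We must now produce exhaustion functions. Given the compact set $L$ built so far, we want a global psh function that equals $-1$ on $L$ (so that taking a maximum with it alters little there), is barely negative at $0$, and is negative on all of $X$, hence also on $X_\kappa$ for small $\kappa$.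

**Lemma 5.** Let $L\subset\mathbb C^2$ be compact and polynomially convex, $0\notin L$, $0<\varepsilon<1$, and let $W\supset L\cup X$ be open. There is a continuous psh $v$ on $\mathbb C^2$ with $v=-1$ on $L$, $v<0$ on $X$, $v(0)=-\varepsilon$, $v>0$ off $W$, and $v\to\infty$ at infinity.

*Proof.* The slope function $S(z)=1-z_1/z_2$ ($z_2\ne0$) satisfies $S(f_0(\zeta))=\zeta$ for $\zeta\in\overline{\mathbb D}\setminus\{1\}$. So we prescribe $v$ as a subharmonic function of $S$ near $X\setminus\{0\}$, and then join it to constants near $0$ and near $L$.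

**Step 1.** This step constructs the function of $\zeta$. As $0\notin L$, the set $S(L\cap X)$ is compact in $\overline{\mathbb D}\setminus\{1\}$; choose $r_1\in(0,1)$ with $|1-\zeta|\ge r_1$ on it. Put $M=4/r_1^2$, choose $r_2\in(0,r_1)$ with $Mr_2<\varepsilon/8$, then $\tau>0$ with $\tau\log(2/r_2)<\varepsilon/8$, and let
$$\varphi_1(\zeta)=M(\operatorname{Re}\zeta-1)-\tfrac\varepsilon2+\tau\log\tfrac{|1-\zeta|}2 .$$
On $\overline{\mathbb D}$ the first and third terms are $\le0$, so $\varphi_1\le-\varepsilon/2$. If $\zeta\in\overline{\mathbb D}$ and $|1-\zeta|\ge r_1$, then $r_1^2\le|1-\zeta|^2\le2(1-\operatorname{Re}\zeta)$, so $\varphi_1\le-Mr_1^2/2=-2$. On $|1-\zeta|=r_2$ we have $\varphi_1\ge-\frac\varepsilon8-\frac\varepsilon2-\frac\varepsilon8=-\frac34\varepsilon>-\varepsilon$. Define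
$$\varphi=\max(\varphi_1,-\varepsilon)\ \text{ on }|1-\zeta|\le r_2,\qquad\varphi=\max(\varphi_1,-1)\ \text{ on }|1-\zeta|\ge r_2 .$$
Near the circle $|1-\zeta|=r_2$ both equal $\varphi_1$, so $\varphi$ is continuous and subharmonic on $\mathbb C$. Moreover $\varphi<0$ on $\overline{\mathbb D}$; $\varphi=-\varepsilon$ on some disc $|1-\zeta|<r_3$, because $\varphi_1\to-\infty$ at $1$ (this is what the logarithm is for); and $\varphi=-1$ near $\{\zeta\in\overline{\mathbb D}:|1-\zeta|\ge r_1\}$, because $\varphi_1\le-2$ there.

**Step 2.** This step transplants $\varphi$ to a neighborhood of $L\cup X$. Choose $b>0$ such that $L\cap\{|z|<2b\}=\emptyset$ and such that $\zeta\in\overline{\mathbb D}$, $|f_0(\zeta)|<2b$ imply $|1-\zeta|<r_3$; the latter is possible because $f_0$ has no zero on the compact set $\{\zeta\in\overline{\mathbb D}:|1-\zeta|\ge r_3\}$. Let $X'=X\setminus\{|z|<b\}$, a compact set on which $z_2\ne0$. Let $U_1=\{|z|<3b/2\}$, and let $U_2$, $U_3$ be the $s$-neighborhoods of $X'$ and $L$. For small $s>0$, compactness gives: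

* $z_2\ne0$ on $U_2$, and $U_1\cap U_3=\emptyset$;
* $\varphi\circ S=-\varepsilon$ on $U_1\cap U_2$, because as $s\to0$ such points accumulate only at $X'\cap\{|z|\le3b/2\}$, where $|1-S|<r_3$;
* $\varphi\circ S=-1$ on $U_2\cap U_3$, because such points accumulate only at $X'\cap L$, where $S\in\overline{\mathbb D}$ and $|1-S|\ge r_1$, so that $\varphi\circ S=-1$ in a neighborhood.

Hence $\psi=-\varepsilon$ on $U_1$, $\psi=\varphi\circ S$ on $U_2$, $\psi=-1$ on $U_3$ is a well-defined continuous psh function on $U_1\cup U_2\cup U_3\supset L\cup X$. It satisfies $\psi=-1$ on $L$, $\psi(0)=-\varepsilon$, and $\psi<0$ on $X\subset U_1\cup U_2$, because $S(X')\subset\overline{\mathbb D}$ and $\varphi<0$ there.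

**Step 3.** This step makes the function global. By Lemma 4 with $\kappa=0$, $L\cup X$ is polynomially convex. Apply Lemma 3(b) to $\psi$ with $A=L\cup X$ and $G=(U_1\cup U_2\cup U_3)\cap W$. $\square$

## 9. The domain in $\mathbb C^2$

**Step 1.** This step builds the sets $L_m$. Let $W_0$ be the $\delta$-neighborhood of $X$ and $\varepsilon_1=\frac12$. Let $\sigma_1$ be the function of Lemma 5 with $L=\emptyset$, $W=W_0$, $\varepsilon=\varepsilon_1/2$. Inductively suppose $\sigma_m$ is continuous psh on $\mathbb C^2$ with
$$\sigma_m\to\infty\text{ at infinity},\qquad\sigma_m<0\text{ on }X,\qquad\sigma_m(0)\ge-\varepsilon_m/2 .\tag{5}$$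
For $m=1$ this holds. Proceed as follows.

* Choose $\kappa_m\in(0,\min(\frac1m,e^{-c}))$ so small that $\sigma_m<0$ on $X_{\kappa_m}$, which is possible since $f_\kappa\to f_0$ uniformly and $\sigma_m<0$ on the compact set $X$.
* Let $M_m=\{\sigma_m\le-\varepsilon_m\}$. It is compact, polynomially convex by (P), and $0\notin M_m$ by (5). By Lemma 4 and fact 3 of Section 4, $M_m\cup X_{\kappa_m}$ is polynomially convex and does not contain $0$. It lies in the open set $\{\sigma_m<0\}\setminus\{0\}$. By Lemma 3(a) choose a polynomially convex compact neighborhood $L_m$ of it with $L_m\subset\{\sigma_m<0\}\setminus\{0\}$.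
* Let $\theta_m=\min(1,-\max_{L_m}\sigma_m)>0$ and $\varepsilon_{m+1}=\frac12\min(\theta_m,\frac1{m+1})$.
* Let $v_m$ be the function of Lemma 5 with $L=L_m$, $\varepsilon=\varepsilon_{m+1}/2$, $W=\mathbb C^2$, and put $\sigma_{m+1}=\max(\sigma_m,v_m)$.

Then (5) holds for $m+1$: both functions are negative on $X$, and $\sigma_{m+1}(0)\ge v_m(0)=-\varepsilon_{m+1}/2$. On $L_m$ we have $\sigma_{m+1}=\max(\sigma_m,-1)\le-\theta_m<-\varepsilon_{m+1}$, so
$$L_m\subset\operatorname{int}M_{m+1}\subset\operatorname{int}L_{m+1}.\tag{6}$$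

**Step 2.** This step defines $D$ and locates $0$. Put $O=\bigcup_mL_m=\bigcup_m\operatorname{int}L_m$, an open set with $0\notin O$. Since $\sigma_m\ge\sigma_1$ and $L_m\subset\{\sigma_m<0\}$, we have $O\subset\{\sigma_1<0\}\subset W_0$, so $O$ is bounded. Let $D$ be the connected component of $O$ containing $z^0$. Each $X_{\kappa_m}$ is connected, contains $z^0$ and lies in $L_m\subset O$, so $X_{\kappa_m}\subset D$. Put $w_m=w_{\kappa_m}=f_{\kappa_m}(1)\in D$. Then $w_m\to0=:w_0$ and $0\notin O$, so $w_0\in\partial D$.

**Step 3.** This step shows that $D$ is hyperconvex. On $L_m$ we have $v_k=-1$ for all $k\ge m$, because $L_m\subset L_k$. So for $k>m$, $\sigma_k=\max(\sigma_m,v_m,\dots,v_{k-1})=\max(\sigma_m,-1)$ on $L_m$. Hence the increasing limit $\rho=\lim_k\sigma_k$ exists on $O$ and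
$$\rho=\max(\sigma_m,-1)\quad\text{on }L_m .$$
The sets $\operatorname{int}L_m$ cover $O$, so $\rho$ is continuous, psh and negative on $O$. Given $\eta>0$, pick $m$ with $\varepsilon_m<\eta$, possible since $\varepsilon_m\to0$. If $z\in O$ and $\rho(z)\le-\eta$, then $\sigma_m(z)\le\rho(z)\le-\eta<-\varepsilon_m$, so $z\in M_m$. Thus $\{z\in O:\rho\le-\eta\}$ is relatively closed in $O$ and contained in the compact set $M_m\subset O$, so it is compact. A component of $O$ is relatively closed in $O$, so $\{z\in D:\rho\le-\eta\}$ is compact as well. Hence $\rho|_D$ is a continuous negative psh exhaustion of $D$.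

**Step 4.** This step collects the estimate. By Lemma 2, $g(z^0,w_m)\le-\frac{a_mc}{a_m+c}$ with $a_m=\log\frac1{\kappa_m}\to\infty$. So $\limsup_mg(z^0,w_m)\le-c$, which proves Theorem 1 for $n=2$. $\square$

## 10. Dimension $n\ge3$ and sharpness of the universal bound

**Products.** Let $n\ge3$, $P=\{\xi\in\mathbb C^{n-2}:|\xi_j|<\delta\text{ for all }j\}$ and $D'=D\times P$. The function $\max(\rho(z),\max_j|\xi_j|/\delta-1)$ is a continuous negative psh exhaustion of $D'$, so $D'$ is bounded hyperconvex. Let $u$ be a competitor on $D'$ for the pole $(w,0)$. Then $u(\cdot,0)$ is either $\equiv-\infty$ on $D$, or psh and negative with $u(\zeta,0)-\log|\zeta-w|$ bounded above near $w$, that is, a competitor on $D$ for the pole $w$. In both cases $u(z,0)\le g_D(z,w)$. Hence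
$$g_{D'}\big((z^0,0),(w_m,0)\big)\le g_D(z^0,w_m),$$
while $(w_m,0)\to(w_0,0)\in\partial D'$. This proves Theorem 1 for every $n\ge2$: in every dimension $n\ge2$ there is a bounded hyperconvex domain for which $g(z,w)\to0$ fails at some boundary point $w_0$ and some $z$. $\square$

**Sharpness in Theorem 2.** Let $c,\varepsilon>0$. The bound (1) reads $\log(|z^0-w_0|/R)$; we need $R$ close to $1$ while $|z^0|\ge e^{-c}$. The discs stretch in the first coordinate by up to $|1-\zeta|\le2$, so we compress that coordinate. Take the domain $D$ of Section 9, and for $\lambda\in(0,1]$ let $\Lambda(z_1,z_2)=(\lambda z_1,z_2)$. Replace $D,z^0,w_m$ by their images; $w_0=0$ is fixed. Hyperconvexity is preserved (use $\rho\circ\Lambda^{-1}$). Also $g_{\Lambda D}(\Lambda z,\Lambda w)=g_D(z,w)$, because $u\mapsto u\circ\Lambda$ is a bijection of the competitor classes: $\log|\Lambda\zeta-\Lambda w|-\log|\zeta-w|$ is bounded. So $\limsup_mg\le-c$ persists.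

A point of $D\subset W_0$ differs from a point of $X$ by a vector of length less than $\delta$, and $\Lambda$ does not increase lengths. On $X$ we have $f_0=Bh\,(1-\zeta,1)$ for $\zeta\ne1$, $f_0(1)=0$, $|B|\le1$, $|h|<1+\delta$. Hence
$$\sup_{z\in\Lambda D}|z|\le(1+\delta)\sup_{\zeta\in\mathbb D}\sqrt{1+\lambda^2|1-\zeta|^2}+\delta\le(1+\delta)\sqrt{1+4\lambda^2}+\delta,\qquad|\Lambda z^0|\ge e^{-c}.$$
For $n\ge3$ take the product of $\Lambda D$ with $P$, as above; then $R$ increases by at most $\delta\sqrt{n-2}$. Writing again $z^0$ and $w_0$ for the transformed points, in all dimensions $n\ge2$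
$$\log\frac{|z^0-w_0|}R\ge-c-\log\Big((1+\delta)\sqrt{1+4\lambda^2}+\delta+\delta\sqrt{n-2}\Big)\ge-c-\varepsilon$$
once $\delta$ and $\lambda$ are small enough. Together with $\limsup_mg(z^0,w_m)\le-c$ this is the sharpness statement, and the proof of Theorem 2 is complete. $\square$
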